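\title{Injectivity of Finite Substitutions Is Undecidable}

\begin{abstract}
A finite substitution is a morphism from a free monoid $A^*$ to the monoid of finite subsets of a free monoid $\Delta^*$ under concatenation. We prove that it is undecidable whether a given finite substitution is injective. The problem is $\Pi_1$-complete already for $\Delta=\{0,1\}$, for a fixed number of letters in $A$, for sets of nonempty words, and with all but one of the sets fixed in advance. The main tool is an embedding of pairs of words into finite languages: the shortest and the longest word of a language carry the two components, and the lengths in between are saturated so that they carry nothing else. Injectivity is decidable when $|\Delta|\le 1$, when $|A|\le 1$, and when each letter is sent to a set of words of one length.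
\end{abstract}

\section{Introduction}

For a finite alphabet $\Delta$ we write $\Delta^*$ for the free monoid of words over $\Delta$, $\varepsilon$ for the empty word, $\Delta^+=\Delta^*\setminus\{\varepsilon\}$, and $|w|$ for the length of $w$. The finite subsets of $\Delta^*$ form a monoid $\mathcal{F}(\Delta^*)$ under the product
\[
XY=\{xy : x\in X,\ y\in Y\},
\]
with identity $\{\varepsilon\}$. A \emph{finite substitution} is a monoid morphism $h:A^*\to\mathcal{F}(\Delta^*)$, where $A$ is a finite alphabet. It is given by the finite list of finite sets $h(a)$, $a\in A$, and is extended by $h(\varepsilon)=\{\varepsilon\}$ and $h(pq)=h(p)h(q)$. Thus $h(p)$ is the set of all words that arise when each letter $a$ of $p$ is replaced, independently of the others, by some word of $h(a)$. The substitution is \emph{injective} if $h(p)=h(q)$ implies $p=q$ for all $p,q\in A^*$. We answer the following question, posed as Open Problem~3 in~\cite{Mult}.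

\begin{quote}
Is it decidable, given the sets $h(a)$ for $a\in A$, whether $h:A^*\to\mathcal{F}(\Delta^*)$ is injective?
\end{quote}

Injectivity asks that the whole set $h(p)$ determine $p$; it does not ask this of each word of $h(p)$. For $h(a)=\{0\}$ and $h(b)=\{0,1\}$ the word $0$ lies in both sets, yet $h$ is injective, because the $i$th letter of $p$ is $b$ exactly when some word of $h(p)$ has a $1$ in position $i$.

When every $h(a)$ is a single word, $h$ is a morphism $g:A^*\to\Delta^*$ of free monoids, and the theorem of Sardinas and Patterson says that injectivity of such a morphism is decidable. The mechanism is worth recalling. Suppose all $g(a)$ are nonempty, and try to build an equation $g(p)=g(q)$ from the left, always appending a letter to the side whose image is shorter. The part of the longer image that overhangs the shorter one is then always a suffix of some $g(a)$, so the search has finitely many states. This decidability extends to some substitutions with larger sets.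

\begin{theorem}\label{thm:dec}
Injectivity of $h:A^*\to\mathcal{F}(\Delta^*)$ is decidable if $|\Delta|\le 1$, or if $|A|\le 1$, or if for each $a\in A$ all words of $h(a)$ have the same length (depending on $a$).
\end{theorem}

The third case allows arbitrary sets of words of one length, and it might lead one to expect an algorithm in general, with finite sets in the role of overhanging suffixes. There is none.

\begin{theorem}\label{thm:undec}
There is no algorithm which, given a finite substitution $h:A^*\to\mathcal{F}(\{0,1\}^*)$, decides whether $h$ is injective.
\end{theorem}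

If $|\Delta|\ge2$ we may rename two letters and assume $\{0,1\}\subseteq\Delta$. Theorems~\ref{thm:dec} and~\ref{thm:undec} therefore give a dichotomy: injectivity is decidable for $|\Delta|\le1$ and undecidable for $|\Delta|\ge2$.

To state a sharper form we recall some terms. Words and finite sets of words are coded by natural numbers in a computable way. A set $S$ of such objects is in $\Sigma_1$ if it is computably enumerable, that is, if some algorithm halts exactly on the members of $S$; it is in $\Pi_1$ if its complement is in $\Sigma_1$. A \emph{many-one reduction} from $S$ to $S'$ is a computable map $f$ such that $x\in S$ if and only if $f(x)\in S'$. The set $S'$ is \emph{$\Sigma_1$-hard} if every $\Sigma_1$ set has a many-one reduction to it, and \emph{$\Sigma_1$-complete} if moreover it is in $\Sigma_1$; the definitions for $\Pi_1$ are the same. A set is $\Pi_1$-complete exactly when its complement is $\Sigma_1$-complete, and such sets are undecidable.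

\begin{theorem}\label{thm:strong}
There is $m_0$ such that for every $m\ge m_0$ there are fixed finite sets $X_2,\dots,X_m\subset\{0,1\}^+$ with the following property. The set of finite $X_1\subset\{0,1\}^+$ for which $a_i\mapsto X_i$ $(1\le i\le m)$ defines an injective morphism $\{a_1,\dots,a_m\}^*\to\mathcal{F}(\{0,1\}^*)$ is $\Pi_1$-complete; in particular it is undecidable.
\end{theorem}

Theorem~\ref{thm:strong} implies Theorem~\ref{thm:undec}, since an algorithm for all substitutions could be run on the list $X_1,X_2,\dots,X_m$.

The source of undecidability is that a finite language can hold two independent words at once, and multiply them componentwise. Here $\{0,1\}^+\times B^+$ is a semigroup under $(u,v)(u',v')=(uu',vv')$.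

\begin{theorem}\label{thm:embed}
Let $B$ be a finite alphabet and let $N\ge2$ satisfy $2^N\ge|B|$. Let
\[
E_N=\{(u,v)\in\{0,1\}^+\times B^+ : 2|u|\le (N-1)|v|\},
\]
a subsemigroup of $\{0,1\}^+\times B^+$. There is a computable injective semigroup homomorphism $W$ from $E_N$ into $\mathcal{F}(\{0,1\}^*)$. All values of $W$ are nonempty sets of nonempty words. Consequently every finitely generated subsemigroup of $\{0,1\}^+\times B^+$ embeds in $\mathcal{F}(\{0,1\}^*)$.
\end{theorem}

For morphisms into pairs of words the search described above breaks down: there are two overhangs, and keeping one of them short does not bound the other. We make this precise by encoding a form of the Post correspondence problem. Section~\ref{sec:dec} proves Theorem~\ref{thm:dec}, and Section~\ref{sec:embed} proves Theorem~\ref{thm:embed}. Sections~\ref{sec:pcp} and~\ref{sec:pairs} set up the correspondence problem and translate it into injectivity of a morphism into pairs of words. Section~\ref{sec:main} combines these steps to prove Theorem~\ref{thm:strong}.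

\section{The decidable cases}\label{sec:dec}

Call a set of words \emph{uniform} if it is nonempty and all its words have the same length; there are finitely many words of each length, so uniform sets are finite. The uniform subsets of $\Delta^*$ form a submonoid $\mathcal{U}$ of $\mathcal{F}(\Delta^*)$. The common length $\ell(X)$ of the words of $X$ defines a morphism $\ell:\mathcal{U}\to(\mathbb{N},+)$ that vanishes only at the identity $\{\varepsilon\}$. The third case of Theorem~\ref{thm:dec} holds because $\mathcal{U}$ is a free monoid, which we derive from a standard criterion.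

A monoid $\mathcal{M}$ is \emph{equidivisible} if $xy=x'y'$ implies that for some $z\in\mathcal{M}$ either $x'=xz$ and $y=zy'$, or $x=x'z$ and $y'=zy$. An element is \emph{irreducible} if it is not the identity and is not a product of two elements different from the identity.

\begin{lemma}[Levi's theorem; see~\cite{Lothaire}]\label{lem:levi}
Let $\mathcal{M}$ be an equidivisible monoid with a morphism $\ell:\mathcal{M}\to(\mathbb{N},+)$ that vanishes only at the identity. Then $\mathcal{M}$ is free on its irreducible elements: every element is a product of irreducibles in exactly one way.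
\end{lemma}

\begin{proof}
Existence follows by induction on $\ell$, since both factors of a nontrivial factorization have smaller $\ell$. For uniqueness let $x_1\cdots x_r=y_1\cdots y_s$ with all factors irreducible. If $r=0$ or $s=0$, both sides have $\ell=0$, so $r=s=0$. Otherwise, after exchanging the two sides if necessary, $y_1=x_1z$ and $x_2\cdots x_r=z\,y_2\cdots y_s$ for some $z$. Since $y_1$ is irreducible and $x_1\ne1$, we get $z=1$. Hence $x_1=y_1$ and $x_2\cdots x_r=y_2\cdots y_s$, and induction on $r$ applies.
\end{proof}

\begin{lemma}\label{lem:equi}
The monoid $\mathcal{U}$ is equidivisible, hence free.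
\end{lemma}

\begin{proof}
Let $XY=X'Y'$ in $\mathcal{U}$, with $p=\ell(X)\le p'=\ell(X')$. Then $\ell(Y)=p'-p+\ell(Y')\ge p'-p$, so the set $Z$ of prefixes of length $p'-p$ of words of $Y$ is uniform. The prefixes of length $p'$ of the words of $XY$ form the set $XZ$, and those of $X'Y'$ form the set $X'$. Hence $X'=XZ$.

For a word $t$ and a set $L$ put $t^{-1}L=\{s: ts\in L\}$. Fix $z\in Z$ and $x\in X$. All words of $X$ have length $|x|$, so $xzs\in XY$ if and only if $zs\in Y$; thus $(xz)^{-1}(XY)=z^{-1}Y$. Also $xz\in X'$ and all words of $X'$ have length $|xz|$, so $(xz)^{-1}(X'Y')=Y'$. Therefore $z^{-1}Y=Y'$ for every $z\in Z$. Every word of $Y$ begins with a word of $Z$, so $Y=\bigcup_{z\in Z}z\,(z^{-1}Y)=ZY'$.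
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:dec}]
\emph{The case $|A|\le1$.} If $A=\emptyset$, then $h$ is injective. Let $A=\{a\}$ and $X=h(a)$. If $X=\emptyset$ or $X=\{\varepsilon\}$, then $h(a)=h(aa)$ and $h$ is not injective. Otherwise the longest words of $X$ have some length $p\ge1$, the longest words of $X^j$ have length $jp$, and $h$ is injective.

\emph{The case $|\Delta|\le1$, $|A|\ge2$.} The monoid $\Delta^*$ is commutative, so $h(ab)=h(ba)$ for distinct letters $a,b\in A$, and $h$ is not injective.

\emph{The case of words of one length.} If some $h(a)$ is empty, then $h(a)=h(aa)$ and $h$ is not injective. Otherwise all $h(a)$ lie in $\mathcal{U}$. Factorizations in $\mathcal{U}$ can be computed: if $X=YZ$ with $\ell(Y)=i$, then $Y$ is the set of prefixes of length $i$ and $Z$ the set of suffixes of length $\ell(X)-i$ of words of $X$, so it suffices to test $i=1,\dots,\ell(X)-1$ and to recurse. Let $I$ be the finite set of irreducibles that occur in the factorizations of the sets $h(a)$, regarded as an alphabet, and let $g:A^*\to I^*$ send $a$ to the factorization of $h(a)$. Then $h$ is $g$ followed by the evaluation map $I^*\to\mathcal{U}$,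 which is injective by Lemmas~\ref{lem:levi} and~\ref{lem:equi}. So $h$ is injective if and only if $g$ is, and the theorem of Sardinas and Patterson decides this.
\end{proof}

Uniformity entered through one fact: a word of $XY$ can be cut into a word of $X$ and a word of $Y$ in only one place. Without it freeness is lost, and even cancellation fails:
\[
\{0,00\}\,\{0,000\}=\{00,000,0000,00000\}=\{0,00\}\,\{0,00,000\}.
\]
A word of intermediate length in a factor can be absorbed without trace. The next section uses this absorption on purpose.

\section{Pairs of words as finite languages}\label{sec:embed}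

Throughout, $\Lambda=\{0,1\}$; $\Lambda^j$, $\Lambda^{\ge j}$, $\Lambda^{\le j}$ denote the sets of words of length equal to, at least, at most $j$; and we write $u$ for the set $\{u\}$ inside products and unions.

\subsection*{The construction}

Two pieces of information always survive multiplication. For a nonempty finite set $X$ let $\min X$ and $\max X$ be the sets of its shortest and of its longest words. A product $xy$ with $x\in X$, $y\in Y$ is shortest exactly when $x$ and $y$ both are, so $\min(XY)=(\min X)(\min Y)$, and $\max(XY)=(\max X)(\max Y)$ for the same reason. A set whose shortest word is $u$ and whose longest word encodes $v$ thus carries the pair $(u,v)$, and products carry products of pairs. The difficulty is that a product may remember more. To embed pairs of words we need sets whose products are \emph{determined} by their shortest and longest words, whatever the factors were.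

The first attempt is to put in every word of every intermediate length. This fails near the extremes. Let $T(u)=u\cup\Lambda^{\ge|u|+1}$. The words of length $4$ in $T(0)T(00)$ form $0\Lambda^3\cup\Lambda^200$, and those in $T(00)T(0)$ form $00\Lambda^2\cup\Lambda^30$; the word $0111$ is in the first set only. The lengths just above the minimum record how $000$ was cut. The remedy is to apply the recipe to single letters only and to extend it multiplicatively, so that the set attached to a word is independent of any factorization by definition.

Since $2^N\ge|B|$, there is an injective map $\kappa:B\to\Lambda^N$. Its extension to a morphism $B^*\to\Lambda^*$ is injective, because a word $\kappa(v)$ is decoded by cutting it into blocks of length $N$. For $c\in\Lambda$ and $b\in B$ put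
\[
\varphi(c)=c\cup\Lambda^{\ge2},\qquad \psi(b)=\kappa(b)\cup\Lambda^{\le N-1},
\]
and extend by $\varphi(c_1\cdots c_k)=\varphi(c_1)\cdots\varphi(c_k)$ and $\psi(b_1\cdots b_l)=\psi(b_1)\cdots\psi(b_l)$. The infinite set $\varphi(u)$ holds $u$ at its bottom, and the finite set $\psi(v)$ holds $\kappa(v)$ at its top. Define
\[
W(u,v)=\varphi(u)\cap\psi(v).
\]

\begin{lemma}\label{lem:facts}
Let $u\in\Lambda^+$ and $v\in B^+$ have lengths $k$ and $l$.
\begin{itemize}
\item[(F1)] $\Lambda^{\ge 2k}\subseteq\varphi(u)\subseteq\Lambda^{\ge k}$, and $u$ is the only word of length $k$ in $\varphi(u)$.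
\item[(F2)] $\varphi(u)\Lambda^*\subseteq\varphi(u)$ and $\Lambda^*\varphi(u)\subseteq\varphi(u)$.
\item[(F3)] $\Lambda^{\le (N-1)l}\subseteq\psi(v)\subseteq\Lambda^{\le Nl}$, and $\kappa(v)$ is the only word of length $Nl$ in $\psi(v)$.
\item[(F4)] Every prefix and every suffix of a word of $\psi(v)$ lies in $\psi(v)$.
\end{itemize}
\end{lemma}

\begin{proof}
(F1) A word of length at least $2k$ can be cut into $k$ pieces of length at least $2$. A word of $\varphi(u)$ is a product of $k$ nonempty pieces; it has length $k$ only if all pieces are single letters, and then they are the letters of $u$.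

(F2) Appending or prepending a nonempty word to a word of $\varphi(c)$ gives a word of length at least $2$, which lies in $\varphi(c)$. Apply this to the last or the first factor of $\varphi(u)$, which exists because $k\ge1$.

(F3) A word of length at most $(N-1)l$ can be cut into $l$ possibly empty pieces of length at most $N-1$. A word of $\psi(v)$ is a product of $l$ pieces of length at most $N$; it has length $Nl$ only if all pieces have length $N$, and then they are the blocks of $\kappa(v)$.

(F4) Each $\psi(b)$ contains $\varepsilon$ and is closed under prefixes and suffixes, since proper prefixes and suffixes of its words have length at most $N-1$. Let $v=b_1\cdots b_l$ and $w=w_1\cdots w_l$ with $w_j\in\psi(b_j)$. A prefix of $w$ has the form $w_1\cdots w_{i-1}p$ with $p$ a prefix of $w_i$; it lies in $\psi(v)$, with $\varepsilon$ taken for the last $l-i$ factors. A suffix has the form $s\,w_{i+1}\cdots w_l$ with $s$ a suffix of $w_i$, and $\varepsilon$ is taken for the first $i-1$ factors.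
\end{proof}

By (F1) and (F3), $\varphi(u)$ constrains only lengths below $2k$, and $\psi(v)$ constrains only lengths above $(N-1)l$. The inequality $2k\le(N-1)l$ that defines $E_N$ says that these two zones do not meet. Then $W(u,v)$ agrees with $\varphi(u)$ below length $2k$, contains all words with length in the nonempty interval $[2k,(N-1)l]$, and agrees with $\psi(v)$ above it.

\begin{example}\label{ex:small}
In $\Lambda^+\times B^+$ a letter of the second component can move across a cut while the first component stays: $(c,b_1)(c',b_2b_3)=(c,b_1b_2)(c',b_3)$. This is the smallest relation that $W$ must respect. Take $N=3$ and write $\kappa_i=\kappa(b_i)\in\Lambda^3$. All four pairs lie in $E_3$, and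
\begin{align*}
W(c,b_1)&=c\cup\Lambda^2\cup\kappa_1,\\
W(c',b_2b_3)&=c'\cup\Lambda^2\cup\Lambda^3\cup\Lambda^4\cup(\kappa_2\Lambda^2\cup\Lambda^2\kappa_3)\cup\kappa_2\kappa_3,
\end{align*}
with the analogous formulas for $W(c',b_3)$ and $W(c,b_1b_2)$. Sorting the two products by length gives the following table.
\[
\begin{array}{c|l|l}
\text{length} & W(c,b_1)\,W(c',b_2b_3) & W(c,b_1b_2)\,W(c',b_3)\\ \hline
2 & cc' & cc'\\
3 & c\Lambda^2\cup\Lambda^2c' & c\Lambda^2\cup\Lambda^2c'\\
j=4,5,6 & \Lambda^2\Lambda^{j-2}=\Lambda^j & \Lambda^{j-2}\Lambda^2=\Lambda^j\\
7 & c\kappa_2\kappa_3\cup\Lambda^2\kappa_2\Lambda^2\cup\Lambda^4\kappa_3\cup\kappa_1\Lambda^4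
  & \kappa_1\kappa_2c'\cup\kappa_1\Lambda^4\cup\Lambda^2\kappa_2\Lambda^2\cup\Lambda^4\kappa_3\\
8 & \Lambda^2\kappa_2\kappa_3\cup\kappa_1\kappa_2\Lambda^2\cup\kappa_1\Lambda^2\kappa_3
  & \kappa_1\kappa_2\Lambda^2\cup\kappa_1\Lambda^2\kappa_3\cup\Lambda^2\kappa_2\kappa_3\\
9 & \kappa_1\kappa_2\kappa_3 & \kappa_1\kappa_2\kappa_3
\end{array}
\]
The columns differ in appearance only at length $7$, in the words $c\kappa_2\kappa_3$ and $\kappa_1\kappa_2c'$, which pair the shortest word of one factor with the longest word of the other and so betray the position of the cut. But $c\kappa_2\kappa_3\in\Lambda^4\kappa_3$ and $\kappa_1\kappa_2c'\in\kappa_1\Lambda^4$: both are absorbed, and the two products are equal.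
\end{example}

\subsection*{Proof of Theorem~\ref{thm:embed}}

The inequality defining $E_N$ is additive in the lengths, so $E_N$ is a subsemigroup. The set $W(u,v)$ is finite by (F3). It is computable: a word of length at most $N|v|$ has finitely many cuts into pieces, so membership in $\varphi(u)$ and in $\psi(v)$ can be tested.

\emph{Injectivity.} Let $(u,v)\in E_N$ have lengths $k,l$. Since $k\le 2k\le(N-1)l$, (F3) gives $u\in\psi(v)$, and by (F1) $u$ is the unique shortest word of $W(u,v)$. Since $Nl\ge2k$, (F1) gives $\kappa(v)\in\varphi(u)$, and by (F3) $\kappa(v)$ is the unique longest word of $W(u,v)$. So $W(u,v)$ determines $u$ and $\kappa(v)$, hence $v$. It is nonempty, and its words have length at least $k\ge1$.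

\emph{Homomorphism.} Let $(u,v),(u',v')\in E_N$ have lengths $k,l,k',l'$, and put $M=(N-1)l$, $M'=(N-1)l'$, so that $2k\le M$ and $2k'\le M'$. If $x\in W(u,v)$ and $y\in W(u',v')$, then $xy\in\varphi(u)\varphi(u')=\varphi(uu')$ and $xy\in\psi(v)\psi(v')=\psi(vv')$. Thus $W(u,v)W(u',v')\subseteq W(uu',vv')$.

Conversely let $w\in W(uu',vv')$. Then $w$ has one cut that is good for $\varphi$ and another that is good for $\psi$, and we need a single cut $w=xy$ that is good for both. If $w$ is short, the $\psi$-conditions can be met by length alone, so we start from the $\varphi$-cut and move it until both sides are short enough. The side that grows stays in $\varphi$ by (F2), and the side that shrinks is stopped in the saturated interval. If $w$ is long, the roles of $\varphi$ and $\psi$ are exchanged.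

\emph{Case 1: $|w|\le M+M'$.} Write $w=w_1w_2$ with $w_1\in\varphi(u)$, $w_2\in\varphi(u')$.
\begin{itemize}
\item If $|w_1|\le M$ and $|w_2|\le M'$, then $w_1\in\psi(v)$ and $w_2\in\psi(v')$ by (F3). Take $x=w_1$, $y=w_2$.
\item If $|w_1|>M$, let $x$ be the prefix of $w$ of length $M$. Since $2k\le M$, (F1) and (F3) give $x\in W(u,v)$. The remainder is $y=zw_2$ for some word $z$, so $y\in\varphi(u')$ by (F2); and $|y|=|w|-M\le M'$, so $y\in\psi(v')$ by (F3).
\item If $|w_2|>M'$, let $y$ be the suffix of $w$ of length $M'$. Since $2k'\le M'$, (F1) and (F3) give $y\in W(u',v')$. The remainder is $x=w_1z$ for some word $z$, so $x\in\varphi(u)$ by (F2); and $|x|=|w|-M'\le M$, so $x\in\psi(v)$ by (F3).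
\end{itemize}

\emph{Case 2: $|w|>M+M'$.} Write $w=w_1w_2$ with $w_1\in\psi(v)$, $w_2\in\psi(v')$.
\begin{itemize}
\item If $|w_1|\ge 2k$ and $|w_2|\ge 2k'$, then $w_1\in\varphi(u)$ and $w_2\in\varphi(u')$ by (F1). Take $x=w_1$, $y=w_2$.
\item If $|w_1|<2k$, let $x$ be the prefix of $w$ of length $2k$, which exists because $|w|>M\ge2k$. Since $2k\le M$, (F1) and (F3) give $x\in W(u,v)$. The remainder $y$ is a suffix of $w_2$, so $y\in\psi(v')$ by (F4); and $|y|=|w|-2k>M+M'-2k\ge M'\ge2k'$, so $y\in\varphi(u')$ by (F1).
\item If $|w_2|<2k'$, let $y$ be the suffix of $w$ of length $2k'$, which exists because $|w|>M'\ge2k'$. Since $2k'\le M'$, (F1) and (F3) give $y\in W(u',v')$. The remainder $x$ is a prefix of $w_1$, so $x\in\psi(v)$ by (F4); and $|x|=|w|-2k'>M+M'-2k'\ge M\ge2k$, so $x\in\varphi(u)$ by (F1).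
\end{itemize}
In every case $w=xy$ with $x\in W(u,v)$ and $y\in W(u',v')$. Hence $W(u,v)W(u',v')=W(uu',vv')$.

\emph{Finitely generated subsemigroups.} If $(u_1,v_1),\dots,(u_r,v_r)$ generate a subsemigroup $S$, choose $N$ with $2^N\ge|B|$ and $N\ge 2\max_i|u_i|+1$. Then $2|u_i|\le N-1\le(N-1)|v_i|$, so $S\subseteq E_N$, and $W$ restricts to an embedding of $S$. \qed

\begin{remark}
Outside $E_N$ the formula $W(u,v)=\varphi(u)\cap\psi(v)$ need not be multiplicative. Take $N=2$ and $\kappa(b)=00$; the pair $(0,b)$ is not in $E_2$. Here $W(0,b)=\{0,00\}$, whose square is $\{00,000,0000\}$, while $001=0\cdot01=00\cdot1$ lies in $\varphi(00)\cap\psi(bb)$. The two cuts of $001$ cannot be reconciled because $W(0,b)$ has no saturated length.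
\end{remark}

\section{A correspondence problem with one variable word}\label{sec:pcp}

Given words $x_1,\dots,x_n,y_1,\dots,y_n$, consider the condition
\begin{equation}\label{eq:pcp}
x_1x_{i_2}\cdots x_{i_r}=y_1y_{i_2}\cdots y_{i_r}\quad\text{for some } r\ge1 \text{ and } i_2,\dots,i_r\in\{2,\dots,n\}.
\end{equation}
This is a modified Post correspondence problem: the pair $(x_1,y_1)$ is used first and never again. For Theorem~\ref{thm:strong} we need it to be hard when only $y_1$ varies, so we derive it from a fixed rewriting system.

A \emph{semi-Thue system} over an alphabet $\Theta$ is a set $R$ of rules $\ell\to r$ with $\ell,r\in\Theta^*$. One writes $s\ell t\to srt$ for a rule $\ell\to r$ and arbitrary $s,t\in\Theta^*$, and $\to^*$ for the reflexive transitive closure of $\to$. The following fact is classical~\cite{Post,Davis}; we recall the construction.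

\begin{lemma}\label{lem:thue}
There are a finite alphabet $\Theta$, a letter $H\in\Theta$ and a finite semi-Thue system $R$ over $\Theta$, with all sides of rules nonempty, such that $\{w\in\Theta^+: w\to^*H\}$ is $\Sigma_1$-complete.
\end{lemma}

\begin{proof}
The set is in $\Sigma_1$: enumerate all derivations from $w$. For hardness take a deterministic Turing machine that accepts a $\Sigma_1$-complete set of inputs by entering a state $q_f$ from which it has no move. Let $\Theta$ consist of the tape symbols, among them the blank $\sqcup$, the states, and new letters $[\,$, $]$, $H$. A configuration is encoded as $[UqV]$, where $UV$ is the tape content and the head scans the first letter of $V$, or a blank if $V=\varepsilon$. Suppose that in state $q$, scanning $c$, the machine writes $c'$ and enters $q'$. If it moves right, take the rule $qc\to c'q'$, and for $c=\sqcup$ also $q]\to c'q']$. If it moves left, take the rules $dqc\to q'dc'$ for all tape symbols $d$ and $[qc\to[q'{\sqcup}c'$, and for $c=\sqcup$ also $dq]\to q'dc']$ and $[q]\to[q'{\sqcup}c']$. Finally take $q_fc\to q_f$ and $cq_f\to q_f$ for all tape symbols $c$, and $[q_f]\to H$.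

Each left side contains exactly one state. In a word $[UqV]$ with $q\ne q_f$ the neighbors of $q$ single out at most one applicable rule, and it produces the next configuration. So if the machine does not accept the input $z$, every word derivable from the initial configuration $[q_0z]$ is a configuration, and $H$ is not reached. If it accepts, some $[Uq_fV]$ is reached, and $[Uq_fV]\to^*[q_f]\to H$. Thus $z\mapsto[q_0z]$ is a many-one reduction from a $\Sigma_1$-complete set.
\end{proof}

\begin{lemma}\label{lem:pcp}
There are $n\ge2$, finite alphabets $\Theta\subset\Gamma$, words $x_1,\dots,x_n,y_2,\dots,y_n\in\Gamma^+$, and a computable map $w\mapsto y_1=y_1(w)\in\Gamma^+$ on $\Theta^+$, such that the set of $w$ for which \eqref{eq:pcp} holds is $\Sigma_1$-complete.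
\end{lemma}

\begin{proof}
Take $\Theta,H,R$ from Lemma~\ref{lem:thue}, new letters ${\diamond}$ and ${\bullet}$, and $\Gamma=\Theta\cup\{{\diamond},{\bullet}\}$. The common word in \eqref{eq:pcp} will be a derivation written with separators ${\diamond}$, the $y$-side running one word ahead of the $x$-side, so that each pair reads a piece of one word on the $x$-side and writes the corresponding piece of the next on the $y$-side. The pairs $(x_i,y_i)$ are:
\begin{itemize}
\item the \emph{start pair} $(x_1,y_1)=({\diamond},\ {\diamond}w{\diamond})$;
\item the \emph{copy pairs} $(c,c)$ for $c\in\Theta\cup\{{\diamond}\}$;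
\item the \emph{rule pairs} $(\ell,r)$ for the rules $\ell\to r$ of $R$;
\item the \emph{end pair} $(H{\diamond}{\bullet},\ {\bullet})$.
\end{itemize}
The copy, rule and end pairs are numbered $2,\dots,n$. All words are nonempty, and only $y_1$ depends on $w$. For instance, if $ab\to H$ is a rule and $w=ab$, the sequence start, rule, $({\diamond},{\diamond})$, end spells ${\diamond}\cdot ab\cdot{\diamond}\cdot H{\diamond}{\bullet}$ on the $x$-side and ${\diamond}ab{\diamond}\cdot H\cdot{\diamond}\cdot{\bullet}$ on the $y$-side. We show that \eqref{eq:pcp} holds if and only if $w\to^*H$; Lemma~\ref{lem:thue} then finishes the proof.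

Let $w=w_0\to w_1\to\dots\to w_d=H$ with $d\ge0$. For a step $w_j=s\ell t\to srt=w_{j+1}$, the copy pairs for the letters of $s$, the rule pair $(\ell,r)$, the copy pairs for the letters of $t$ and the pair $({\diamond},{\diamond})$ spell $w_j{\diamond}$ on the $x$-side and $w_{j+1}{\diamond}$ on the $y$-side. The start pair followed by these blocks for $j=0,\dots,d-1$ spells ${\diamond}w_0{\diamond}\cdots{\diamond}w_{d-1}{\diamond}$ (just ${\diamond}$ if $d=0$) and ${\diamond}w_0{\diamond}\cdots{\diamond}w_d{\diamond}$. The end pair makes both sides equal to ${\diamond}w_0{\diamond}\cdots{\diamond}w_d{\diamond}{\bullet}$.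

Conversely, assume \eqref{eq:pcp}. Count the letter ${\diamond}$. The start pair has one more on the $y$-side, the end pair has one more on the $x$-side, and all other pairs are balanced. The start pair is used once, so the end pair is used exactly once, and the common word contains exactly one ${\bullet}$. Both components of the end pair end with ${\bullet}$, so the pairs up to and including the end pair spell, on either side, the prefix of the common word that ends with ${\bullet}$. We may therefore assume that the end pair is last.

Split the pairs between the start and the end pair at the uses of $({\diamond},{\diamond})$. They spell $D_0{\diamond}D_1{\diamond}\cdots{\diamond}D_s$ on the $x$-side and $D'_0{\diamond}D'_1{\diamond}\cdots{\diamond}D'_s$ on the $y$-side, with $s\ge0$ and $D_j,D'_j\in\Theta^*$ spelled by the same sequence of copy and rule pairs. Applying the rules of that sequence one at a time gives $D_j\to^*D'_j$, and since no side of a rule is empty, $D_j=\varepsilon$ if and only if $D'_j=\varepsilon$. Cut the common word at its letters ${\diamond}$. The two readings give $s+3$ fields each: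
\[
\begin{array}{r|cccccccc}
x\text{-side} & \varepsilon & D_0 & D_1 & \cdots & D_{s-1} & D_sH & {\bullet}\\
y\text{-side} & \varepsilon & w & D'_0 & \cdots & D'_{s-2} & D'_{s-1} & D'_s{\bullet}
\end{array}
\]
The last fields give $D'_s=\varepsilon$, so $D_s=\varepsilon$. If $s=0$, the second fields give $w=D_0H=H$. If $s\ge1$, then $D_0=w$, $D_j=D'_{j-1}$ for $1\le j\le s-1$, and $D'_{s-1}=D_sH=H$. Thus $w=D_0\to^*D'_0=D_1\to^*\cdots\to^*D'_{s-1}=H$.
\end{proof}

\section{From correspondence to morphisms into pairs of words}\label{sec:pairs}

Let $x_i,y_i\in\Gamma^+$ for $1\le i\le n$. The link between \eqref{eq:pcp} and pairs of words is the map $\alpha_i\mapsto(i,x_i)$, $\beta_i\mapsto(i,y_i)$ on letters $\alpha_i,\beta_i$: a solution $1,i_2,\dots,i_r$ makes the images of $\alpha_1\alpha_{i_2}\cdots\alpha_{i_r}$ and $\beta_1\beta_{i_2}\cdots\beta_{i_r}$ equal, the first components forcing both sides to use the same indices. The converse fails. A coincidence of images need not begin with index $1$, and either side may mix $\alpha$'s and $\beta$'s; a copy pair $x_i=y_i$ already gives $\alpha_i$ and $\beta_i$ the same image. We prevent this by interleaving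 a marker $\#$, placed after each letter in the $\alpha$-images and before each letter in the $\beta$-images. The two kinds of image are then out of phase by one position. A start letter creates this shift, an end letter cancels it, and in between neither side can change type without breaking the alternation of $\#$ and $\Gamma$.

Let $t\ge0$, and let $\#,{\triangleright},{\triangleleft},f_1,\dots,f_t$ be distinct letters outside $\Gamma$. Define morphisms on $\Gamma^*$ by
\[
\lambda(z_1\cdots z_p)=z_1\#z_2\#\cdots z_p\#,\qquad \rho(z_1\cdots z_p)=\#z_1\#z_2\cdots\#z_p ,
\]
so that $\#\lambda(z)=\rho(z)\#$. Put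
\begin{gather*}
A=\{\alpha_i,\beta_i:1\le i\le n+1\}\cup\{\tau_1,\dots,\tau_t\},\\
C=\{1,\dots,n+1\}\cup\{f_1,\dots,f_t\},\qquad B=\Gamma\cup\{\#,{\triangleright},{\triangleleft},f_1,\dots,f_t\}.
\end{gather*}
The alphabet $A$ has $2n+2+t$ letters; the letters $\tau_j$ serve only to adjust this number. Define the morphism $\pi:A^+\to C^+\times B^+$ by
\[
\begin{array}{lll}
\alpha_1\mapsto(1,\ {\triangleright}\#\lambda(x_1)), & \alpha_i\mapsto(i,\ \lambda(x_i)), & \alpha_{n+1}\mapsto(n+1,\ {\triangleleft}),\\[2pt]
\beta_1\mapsto(1,\ {\triangleright}\rho(y_1)), & \beta_i\mapsto(i,\ \rho(y_i)), & \beta_{n+1}\mapsto(n+1,\ \#{\triangleleft}),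
\end{array}
\]
for $2\le i\le n$, and $\tau_j\mapsto(f_j,f_j)$. Every first component is a single letter of $C$, and every second component is nonempty. As an illustration, for $(x_1,y_1)=(a,ab)$ and $(x_2,y_2)=(bb,b)$ the words $\alpha_1\alpha_2\alpha_3$ and $\beta_1\beta_2\beta_3$ have second components
\[
{\triangleright}\#a\#\cdot b\#b\#\cdot{\triangleleft}\;=\;{\triangleright}\#a\#b\cdot\#b\cdot\#{\triangleleft}.
\]

\begin{lemma}\label{lem:pairs}
The morphism $\pi$ is non-injective if and only if \eqref{eq:pcp} holds.
\end{lemma}

\begin{proof}
Let $x=x_1x_{i_2}\cdots x_{i_r}=y_1y_{i_2}\cdots y_{i_r}$. The distinct words $\alpha_1\alpha_{i_2}\cdots\alpha_{i_r}\alpha_{n+1}$ and $\beta_1\beta_{i_2}\cdots\beta_{i_r}\beta_{n+1}$ have the same first component, and their second components ${\triangleright}\#\lambda(x){\triangleleft}$ and ${\triangleright}\rho(x)\#{\triangleleft}$ are equal.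

Conversely let $\pi(p)=\pi(q)$ with $p\ne q$. First components of letters are single letters, so $|p|=|q|$. Cancel the longest common prefix of $p$ and $q$, which is permitted since words cancel in each component. Then $p=p_1\cdots p_d$ and $q=q_1\cdots q_d$ with $d\ge1$, $p_1\ne q_1$. Let $(c_1\cdots c_d,\,T)$ be the common image, so that $c_j$ is the first component of both $p_j$ and $q_j$. We shall use the first letters of the second components:
\[
\begin{array}{c|cccccc}
\text{letter of }A & \alpha_1,\beta_1 & \alpha_i\ (2\le i\le n) & \beta_i\ (2\le i\le n) & \alpha_{n+1} & \beta_{n+1} & \tau_j\\ \hline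
\text{first letter} & {\triangleright} & \text{in }\Gamma & \# & {\triangleleft} & \# & f_j
\end{array}
\]
The two middle entries use $x_i,y_i\ne\varepsilon$.

\emph{The start.} The distinct letters $p_1,q_1$ have the same first component, so $\{p_1,q_1\}=\{\alpha_i,\beta_i\}$ for some $i\le n+1$. Both second components begin with the first letter of $T$, and the table leaves only $i=1$. Exchanging $p$ and $q$ if necessary, $p_1=\alpha_1$ and $q_1=\beta_1$.

To compare the two factorizations of $T$ we need a quantity that depends on $T$ alone. Call a word \emph{regular} if it is a prefix of a word in ${\triangleright}(\#\Gamma)^*$; that is, its first letter is ${\triangleright}$, its letters in even positions are $\#$, and its letters in odd positions from the third on lie in $\Gamma$. Let $T^\circ$ be the longest regular prefix of $T$. We compute $T^\circ$ twice.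

\emph{Reading $p$.} Let $g\ge1$ be maximal with $p_2,\dots,p_g\in\{\alpha_2,\dots,\alpha_n\}$, and put $x=x_1x_{c_2}\cdots x_{c_g}$. Then $T$ begins with ${\triangleright}\#\lambda(x)={\triangleright}\rho(x)\#$, a regular word of even length, which can be extended regularly only by a letter of $\Gamma$. After it, $T$ either ends or continues with the first letter of the second component of $p_{g+1}\notin\{\alpha_2,\dots,\alpha_n\}$, which is not in $\Gamma$ by the table. Hence $T^\circ={\triangleright}\rho(x)\#$, and $|T^\circ|$ is even.

\emph{Reading $q$.} Let $g'\ge1$ be maximal with $q_2,\dots,q_{g'}\in\{\beta_2,\dots,\beta_n\}$, and put $y=y_1y_{c_2}\cdots y_{c_{g'}}$. Then $T$ begins with ${\triangleright}\rho(y)$, a regular word of odd length. Since $|T^\circ|$ is even, $T^\circ$ is longer than this word, so $T$ continues with $\#$. Thus $q_{g'+1}$ exists and its second component begins with $\#$. The letters $\beta_2,\dots,\beta_n$ are excluded by the maximality of $g'$, so $q_{g'+1}=\beta_{n+1}$ by the table. Then $T$ begins with ${\triangleright}\rho(y)\#{\triangleleft}$, and $T^\circ={\triangleright}\rho(y)\#$. Comparing the two expressions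 for $T^\circ$ gives $x=y$.

\emph{Synchronization.} It remains to see that $x$ and $y$ use the same indices. The letter of $T$ after $T^\circ={\triangleright}\rho(x)\#$ is ${\triangleleft}$, so $p_{g+1}$ exists and its second component begins with ${\triangleleft}$, which means $p_{g+1}=\alpha_{n+1}$. The first occurrence of $n+1$ in $c_1\cdots c_d$ is therefore at position $g+1$, as read from $p$, and at position $g'+1$, as read from $q$. So $g=g'$, and $x_1x_{c_2}\cdots x_{c_g}=y_1y_{c_2}\cdots y_{c_g}$ is a solution of \eqref{eq:pcp}.
\end{proof}

\section{Proof of Theorem~\ref{thm:strong}}\label{sec:main}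

Take the data of Lemma~\ref{lem:pcp}, put $m_0=2n+2$, let $m\ge m_0$ and $t=m-m_0$. For $w\in\Theta^+$ form $A,B,C,\pi$ as in Section~\ref{sec:pairs} with $y_1=y_1(w)$. Then $|A|=m$, the three alphabets do not depend on $w$, and $\pi(\beta_1)$ is the only image of a letter that does.

Theorem~\ref{thm:embed} needs binary first components and the length inequality. Fix $K\ge1$ and an injective map $\gamma:C\to\Lambda^K$; as with $\kappa$, its extension to $C^*\to\Lambda^*$ is an injective morphism. Fix $N\ge2K+1$ with $2^N\ge|B|$, and let $W$ be the embedding of $E_N$ given by Theorem~\ref{thm:embed}. If $a\in A$ and $\pi(a)=(c,v)$, then $2|\gamma(c)|=2K\le N-1\le(N-1)|v|$ because $v\neq\varepsilon$, so $(\gamma(c),v)\in E_N$. The same $N$ thus serves for every $w$. Define a finite substitution $h=h_w:A^*\to\mathcal{F}(\Lambda^*)$ by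
\[
h(a)=W(\gamma(c),v)\qquad\text{for } a\in A,\ \pi(a)=(c,v).
\]
Since $W$, $\gamma$ and $\pi$ are homomorphisms, $h(z)=W(\gamma(z_1),z_2)$ for every $z\in A^+$ with $\pi(z)=(z_1,z_2)$. Since $W$ and $\gamma$ are injective, $h(z)=h(z')$ if and only if $\pi(z)=\pi(z')$, for $z,z'\in A^+$. The values of $W$ consist of nonempty words, so $h(z)\ne\{\varepsilon\}=h(\varepsilon)$ for $z\in A^+$. With Lemma~\ref{lem:pairs} we obtain
\[
h_w\text{ is not injective}\iff\pi\text{ is not injective}\iff\text{\eqref{eq:pcp} holds for }w.
\]

Name the letters of $A$ as $a_1,\dots,a_m$ with $a_1=\beta_1$, and put $X_i=h(a_i)$. The numbers $K,N$ and the maps $\gamma,W$ were fixed independently of $w$, so $X_2,\dots,X_m$ are fixed finite subsets of $\Lambda^+$, and $w\mapsto X_1=W(\gamma(1),{\triangleright}\rho(y_1(w)))$ is computable. Let $S$ be the set of finite $X_1\subset\Lambda^+$ for which $a_i\mapsto X_i$ $(1\le i\le m)$ is not injective. The map $w\mapsto X_1$ is a many-one reduction to $S$ from the $\Sigma_1$-complete set of Lemma~\ref{lem:pcp}, so $S$ is $\Sigma_1$-hard. And $S$ is in $\Sigma_1$: enumerate all pairs of distinct words over $\{a_1,\dots,a_m\}$,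 compute their images, which are finite sets, and halt when two are equal. Hence $S$ is $\Sigma_1$-complete and its complement is $\Pi_1$-complete. This proves Theorem~\ref{thm:strong}, and with it Theorem~\ref{thm:undec}. \qed

\begin{thebibliography}{9}

\bibitem{Davis}
Davis, \emph{Computability and Unsolvability}.

\bibitem{Lothaire}
Lothaire, \emph{Combinatorics on Words}.

\bibitem{Mult}
\emph{Multiplicities: A Deterministic View Of Nondeterminism}, \texttt{https://github.com/lclem/bibliographer}.

\bibitem{Post}
Post, \emph{J. Symbolic Logic} 12 (1947).

\end{thebibliography}
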